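\title{Nearly balanced 2-colorings of cubic graphs with monochromatic components of size at most two}

\begin{abstract}
We prove that the vertex set of every finite cubic graph can be split into two parts whose sizes differ by at most $2$ and which induce only components with at most two vertices, as conjectured by Ban and Linial. We prove more: as the partition ranges over those in which every vertex lies on at most one edge inside its own part, consecutive values of the difference of the part sizes are at most $4$ apart. The proof takes two such partitions on opposite sides of a larger gap, as close as possible with respect to a potential that combines their distance with their numbers of internal edges, and finds a path along which one of them can be moved closer to the other. Both constants are best possible, already for the Petersen graph.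
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite cubic (3-regular) graph. A bipartition of $G$ is a partition $(V_1,V_2)$ of its vertex set into two parts, and $G(V_i)$ denotes the subgraph induced by $V_i$. The conjecture of Ban and Linial, posed in \cite{problem}, asserts that every cubic graph has a bipartition such that
\[
\bigl||V_1|-|V_2|\bigr|\le 2
\]
and every connected component of $G(V_1)$ and of $G(V_2)$ has at most two vertices. We prove it.

The condition on components says that the bipartition is close to a proper 2-coloring: in a simple graph it means that every vertex has at least two of its three neighbors in the other part. On its own this is easy to achieve, by moving offending vertices across one at a time (Lemma~\ref{lem:relax}). Balance on its own is trivial. The question is whether both can be had at once. For $K_4$ any split into two pairs works, and in a bipartite cubic graph the two sides have equal size, because each of $3|V_1|$ and $3|V_2|$ counts the edges. So one might guess that perfect balance is always possible. It is not: the Petersen graph forces a difference of exactly $2$ (Section~\ref{sec:sharp}). Nor does the condition on components imply approximate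 balance: in a disjoint union of Petersen graphs the difference can be one fifth of the number of vertices. The bipartition has to be chosen.

Throughout, $G=(V,E_G)$ is a finite cubic graph with $n$ vertices, not necessarily connected. Parallel edges are allowed and are counted with multiplicity; loops are not allowed. A \emph{coloring} is a map $x\colon V\to\{+1,-1\}$. It defines the bipartition $V_1=x^{-1}(+1)$, $V_2=x^{-1}(-1)$ and the \emph{imbalance}
\[
d(x)=\sum_{v\in V}x(v)=|V_1|-|V_2| .
\]
An edge is \emph{monochromatic} if its ends have the same color and \emph{bichromatic} otherwise; this is its \emph{status}. A coloring is \emph{valid} if every vertex lies on at most one monochromatic edge. In a valid coloring the monochromatic edges form a matching, so all components of $G(V_1)$ and $G(V_2)$ have at most two vertices. In a simple graph the converse holds too, since a vertex on two monochromatic edges lies in a component with at least three vertices.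

\begin{theorem}\label{thm:main}
Every finite cubic graph has a valid coloring $x$ with $|d(x)|\le 2$. In particular the conjecture of Ban and Linial holds.
\end{theorem}

We do not aim at imbalance near zero directly. Let
\[
\mathcal D(G)=\{d(x): x \text{ is a valid coloring of } G\}.
\]
All its elements are even, because $3n=2|E_G|$ makes $n$ even and $d(x)\equiv n \pmod 2$. It is symmetric, $\mathcal D(G)=-\mathcal D(G)$, because $-x$ is valid whenever $x$ is. Theorem~\ref{thm:main} follows from a discrete intermediate value property of this set.

\begin{theorem}\label{thm:gap}
For every finite cubic graph $G$ the set $\mathcal D(G)$ is nonempty, and two consecutive elements of $\mathcal D(G)$ differ by at most $4$.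
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:gap}]
By symmetry $\mathcal D(G)$ has a nonnegative element; let $t$ be the least one. If $t=0$ we are done. If $t>0$, no element $e$ of $\mathcal D(G)$ lies strictly between $-t$ and $t$, since then $|e|\in\mathcal D(G)$ and $|e|<t$. So $-t$ and $t$ are consecutive, and $2t\le 4$.
\end{proof}

Section~\ref{sec:sharp} shows that the constants $2$ and $4$ cannot be lowered, even for bridgeless graphs. Section~\ref{sec:twenty} works out the main step of the proof in the smallest case that is not trivial, and Sections~\ref{sec:reduction}--\ref{sec:packing} prove Theorem~\ref{thm:gap}.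

\section{Relaxation and the balance identity}\label{sec:basic}

For a coloring $x$ let $E(x)$, the \emph{energy}, be its number of monochromatic edges. For $U\subseteq V$ let $x^U$ be obtained from $x$ by reversing the colors on $U$, and let $\operatorname{dist}(x,y)=|\{v:x(v)\ne y(v)\}|$, which is a metric on colorings. Passing from $x$ to $x^U$ changes the status of exactly the edges with one end in $U$, so
\begin{equation}\label{eq:flip}
E(x^U)-E(x)=b_x(U)-m_x(U),
\end{equation}
where $b_x(U)$ and $m_x(U)$ count the edges between $U$ and $V\setminus U$ that are bichromatic and monochromatic in $x$.

\begin{lemma}[Relaxation]\label{lem:relax}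
For every coloring $z_1$ there is a valid coloring $z$ with
\begin{equation}\label{eq:relax}
\operatorname{dist}(z_1,z)+E(z)\le E(z_1).
\end{equation}
In particular $\mathcal D(G)\neq\emptyset$.
\end{lemma}

\begin{proof}
If a vertex lies on $k\ge2$ monochromatic edges, then by \eqref{eq:flip} reversing its color changes the energy by $(3-k)-k\le-1$. Repeat this as long as such a vertex exists. The energy is a nonnegative integer, so the process stops, at a valid coloring $z$, after some number $N\le E(z_1)-E(z)$ of steps, and $\operatorname{dist}(z_1,z)\le N$.
\end{proof}

The proof needs degree three: in the 4-regular graph $K_5$ one part always contains a triangle. It also needs the absence of loops, whose status no reversal changes. We have no control over which vertices the relaxation moves; \eqref{eq:relax} says that every vertex moved is paid for by one unit of energy, and this is all we shall use.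

\begin{lemma}[Balance identity]\label{lem:balance}
Let $x$ be a coloring and let $m_i$ be the number of edges of $G(V_i)$. Then $3d(x)=2(m_1-m_2)$. If $x$ is valid, then $|d(x)|\le n/5$, and $d(x)=n/5$ forces $V_2$ to be independent and $G(V_1)$ to be a perfect matching of $V_1$.
\end{lemma}

\begin{proof}
The number of bichromatic edges equals $3|V_1|-2m_1$ and also $3|V_2|-2m_2$, which gives the identity. If $x$ is valid, the edges of $G(V_1)$ form a matching, so $3d(x)\le 2m_1\le|V_1|=(n+d(x))/2$, that is, $5d(x)\le n$. Equality requires $m_2=0$ and $2m_1=|V_1|$. For the lower bound apply this to $-x$.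
\end{proof}

\section{Both constants are best possible}\label{sec:sharp}

We use the following model of the Petersen graph: the vertices are the ten 2-element subsets $ij$ of $\{1,\dots,5\}$, and two of them are adjacent when they are disjoint. It has $15$ edges and no bridge. For $i\in\{1,\dots,5\}$ let $x_i$ be the coloring equal to $-1$ on the four pairs that contain $i$ and to $+1$ on the other six. The four pairs intersect pairwise, and each of the six is disjoint from exactly one other of the six, so $x_i$ is valid and $d(x_i)=2$.

Let $Q$ be the graph on $22$ vertices built as follows. Take three copies of $K_{3,3}$ with parts $\{a,a_1,a_2\}$ and $\{b,b_1,b_2\}$, in each copy subdivide the edge $ab$ by a new vertex $r$, and join one further vertex $v$ to the three vertices $r$. The three edges at $v$ are bridges.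

\begin{proposition}\label{prop:sharp}
The Petersen graph and $Q$ are connected simple cubic graphs with $\mathcal D(G)=\{-2,2\}$. Hence neither the bound $2$ in Theorem~\ref{thm:main} nor the gap $4$ in Theorem~\ref{thm:gap} can be lowered.
\end{proposition}

\begin{proof}
Since $\mathcal D(G)$ is nonempty and symmetric, it suffices to show that every valid coloring $x$ has $d(x)=\pm2$.

\emph{The Petersen graph.} View the vertices as the edges of $K_5$. If $e_1,\dots,e_5$ are the edges of a Hamiltonian cycle of $K_5$ in cyclic order, then $e_1e_3e_5e_2e_4$ is a 5-cycle of the Petersen graph. The $12$ Hamiltonian cycles of $K_5$ give $12$ such 5-cycles. The permutations of $\{1,\dots,5\}$ permute them and act transitively on the $15$ edges, so every edge lies on $12\cdot5/15=4$ of them. A cycle has an even number of bichromatic edges, so a 5-cycle has an odd number of monochromatic ones; these form a matching, so there are at most two of them, hence exactly one. Counting incidences between monochromatic edges and the twelve cycles gives $4E(x)=12$, so $m_1+m_2=3$. Then $m_1-m_2$ is odd, at most $3$ in absolute value, and divisible by $3$ by Lemma~\ref{lem:balance}. So $m_1-m_2=\pm3$ and $d(x)=\pm2$.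

\emph{The graph $Q$.} Fix a copy. We use repeatedly that a vertex with two neighbors of color $s$ must have color $-s$. First, $b,b_1,b_2$ have the same color. Otherwise two of them have a color $s$ and the third has color $-s$; then $a_1$ and $a_2$, which are adjacent to all three, have color $-s$, and the third vertex lies on two monochromatic edges. Let $s$ be the common color. Then $a_1,a_2$ have color $-s$, and so does $a$, which is adjacent to $b_1$ and $b_2$. The neighbors $a$ and $b$ of $r$ have opposite colors, so one of $ra,rb$ is monochromatic, and therefore $rv$ is bichromatic. The colors in the copy add up to $3s-3s+x(r)=-x(v)$. In total $d(x)=x(v)-3x(v)=\pm2$.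
\end{proof}

A coloring of a disjoint union is valid exactly when it is valid on each piece, so $k$ disjoint Petersen graphs have $\mathcal D=\{-2k,-2k+4,\dots,2k\}$. Thus the bound $n/5$ in Lemma~\ref{lem:balance} is attained, and gaps of length $4$ are not confined to the neighborhood of zero.

\section{The first nontrivial case: twenty vertices}\label{sec:twenty}

If $n<20$, Lemma~\ref{lem:balance} gives $\mathcal D(G)\subseteq\{-2,0,2\}$, and both theorems follow from Lemma~\ref{lem:relax}. So let $G$ be simple with $n=20$, and let $x$ be valid with $d(x)=4$. By Lemma~\ref{lem:balance}, $V_2$ is an independent set of eight vertices and $V_1$ induces a matching with six edges, so $E(x)=6$. We look for a valid coloring with $|d|\le2$.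

Walking from $x$ to $-x$ by single reversals, one passes through imbalance $0$, but the colorings on the way are not valid, and relaxing them may destroy the balance. Instead we regard $(x,-x)$ as a pair of valid colorings on the two sides of the range we want to hit, and try to bring the two closer. Plain distance is not a usable measure of progress, since a relaxation may increase it. In view of \eqref{eq:relax} the quantity to use is
\begin{equation}\label{eq:psi}
\Psi(x,y)=\operatorname{dist}(x,y)+E(x)+E(y),
\end{equation}
in which whatever a relaxation adds to the distance it removes from the energy. Here $\Psi(x,-x)=20+6+6=32$.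

Pick $t\in V_2$. Its three neighbors lie in $V_1$, and two of them, $u$ and $u'$, are not matched to each other. Reverse the path $U=\{u,t,u'\}$. Five edges leave $U$: the two matching edges at $u$ and $u'$, which are monochromatic, and one bichromatic edge at each of $u,t,u'$. By \eqref{eq:flip} the coloring $z_1=x^U$ has energy $6+3-2=7$. Relax it to a valid $z$, so that $\operatorname{dist}(z_1,z)+E(z)\le7$. If $|d(z)|\le2$ we are done. If $d(z)=4$, let $z$ replace $x$:
\[
\Psi(z,-x)\le \operatorname{dist}(z_1,-x)+\operatorname{dist}(z_1,z)+E(z)+E(-x)\le 17+7+6=30<32 .
\]
If $d(z)=-4$, let $z$ replace $-x$; in the same way $\Psi(x,z)\le 3+7+6=16<32$.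

Three features of this computation carry over. The reversed set is a path of bichromatic edges whose ends release monochromatic edges, so the energy rises by less than the number of vertices reversed ($1<3$). Since we cannot tell on which side $z$ lands, the rise must also be less than the number of vertices that remain to be reversed ($1<17$); this requires the path to be short. Finally, the new pair is no longer of the form $(x,-x)$, so the argument must be run for arbitrary pairs of valid colorings.

\section{Reduction to improving sets}\label{sec:reduction}

Let $x,y$ be valid colorings and $J=\{v:x(v)\ne y(v)\}$. For $U\subseteq J$ and $W=J\setminus U$ the coloring $x^U=y^W$ lies between $x$ and $y$, at distance $|U|$ from $x$ and $|W|$ from $y$. Call $U$ \emph{improving} for $(x,y)$ if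
\begin{equation}\label{eq:improving}
E(x^U)-E(x)<|U|\qquad\text{and}\qquad E(x^U)-E(y)<|W| .
\end{equation}

\begin{proposition}\label{prop:key}
If $x,y$ are valid colorings with $d(x)-d(y)\ge6$, then some $U\subseteq J$ is improving for $(x,y)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:gap} from Proposition~\ref{prop:key}]
The set $\mathcal D(G)$ is nonempty by Lemma~\ref{lem:relax}. Suppose that $D_1<D_2$ are consecutive elements with $D_2-D_1>4$; being even, they satisfy $D_2-D_1\ge6$. Let $\mathcal C^+$ and $\mathcal C^-$ be the sets of valid colorings with $d\ge D_2$ and with $d\le D_1$. Both are nonempty, and every valid coloring lies in one of them. Choose $(x,y)\in\mathcal C^+\times\mathcal C^-$ minimizing $\Psi$. Let $U$ be improving for $(x,y)$, put $z_1=x^U$, and let $z$ be valid and satisfy \eqref{eq:relax}. If $z\in\mathcal C^+$, then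
\begin{align*}
\Psi(z,y)&\le |W|+\operatorname{dist}(z_1,z)+E(z)+E(y)\le|W|+E(z_1)+E(y)\\
&<|W|+|U|+E(x)+E(y)=\Psi(x,y)
\end{align*}
by the first inequality in \eqref{eq:improving}. If $z\in\mathcal C^-$, then
\[
\Psi(x,z)\le|U|+E(z_1)+E(x)<|U|+|W|+E(y)+E(x)=\Psi(x,y)
\]
by the second. Either way the minimality of $\Psi(x,y)$ is contradicted.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:key}. We fix valid $x,y$ with $d(x)-d(y)\ge6$, assume that \emph{no subset of $J$ is improving}, and derive a contradiction. Since $y=-x$ on $J$ and $y=x$ elsewhere,
\begin{equation}\label{eq:w}
w:=\sum_{v\in J}x(v)=\tfrac12\bigl(d(x)-d(y)\bigr)\ge3 .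
\end{equation}

\section{The difference graph}\label{sec:H}

To find an improving set we express \eqref{eq:improving} through the structure on $J$. Let $R=V\setminus J$. An edge inside $J$ has the same status in $x$ and in $y$, and an edge between $J$ and $R$ is monochromatic in exactly one of them. For $v\in J$ let $\alpha_v$ and $\beta_v$ be the numbers of edges from $v$ to $R$ that are monochromatic in $x$ and in $y$, respectively, and let $\mu_v$ be the number of monochromatic edges at $v$ inside $J$. The remaining edges at $v$ are bichromatic and inside $J$. These edges form the \emph{difference graph} $H$ on the vertex set $J$, and $\deg_H v=3-\alpha_v-\beta_v-\mu_v$. Validity of $x$ and of $y$ gives $\alpha_v+\mu_v\le1$ and $\beta_v+\mu_v\le1$, which leaves five types of vertices. Put $p_v=1+\alpha_v-\beta_v$ and $q_v=1-\alpha_v+\beta_v$.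
\[
\begin{array}{c|cccc}
\text{type} & (\alpha_v,\beta_v,\mu_v) & \deg_H v & p_v & q_v\\ \hline
\mathsf T\ (\text{trivalent}) & (0,0,0) & 3 & 1 & 1\\
\mathsf A & (1,0,0) & 2 & 2 & 0\\
\mathsf B & (0,1,0) & 2 & 0 & 2\\
\mathsf M\ (\text{matched}) & (0,0,1) & 2 & 1 & 1\\
\mathsf L\ (\text{leaf}) & (1,1,0) & 1 & 1 & 1
\end{array}
\]
Both ends of a monochromatic edge inside $J$ have $\mu=1$, so the $\mathsf M$-vertices come in pairs of \emph{partners}, and the edges between partners that are monochromatic are all the monochromatic edges inside $J$. We write $n_{\mathsf T},n_{\mathsf A},\dots$ for the numbers of vertices of each type; $n_{\mathsf M}$ is even. In Section~\ref{sec:twenty}, where $R=\emptyset$, we had $n_{\mathsf T}=8$ and $n_{\mathsf M}=12$.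

For $U\subseteq J$ and $W=J\setminus U$ let $c(U)$ be the number of $H$-edges and $\mu(U)$ the number of monochromatic edges between $U$ and $W$, and let $\kappa(U)=c(U)-\mu(U)$. Write $p(U)=\sum_{v\in U}p_v$ and $q(W)=\sum_{v\in W}q_v$.

\begin{lemma}\label{lem:criterion}
A set $U\subseteq J$ is improving if and only if $\kappa(U)<p(U)$ and $\kappa(U)<q(J\setminus U)$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:flip} to $x$ and $U$. The edges from $U$ to $W$ contribute $c(U)-\mu(U)$, and each $v\in U$ has $\beta_v$ bichromatic and $\alpha_v$ monochromatic edges to $R$. Apply it also to $y$ and $W$, where the roles of $\alpha$ and $\beta$ are exchanged. This gives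
\[
E(x^U)-E(x)=\kappa(U)+\sum_{v\in U}(\beta_v-\alpha_v),\qquad
E(y^W)-E(y)=\kappa(U)+\sum_{v\in W}(\alpha_v-\beta_v).
\]
Substitute into \eqref{eq:improving}, using $y^W=x^U$, and move the sums to the right.
\end{proof}

So we look for a cut of $H$ that is small compared with the $p$-weight of one side and the $q$-weight of the other. We shall always bound $q$ by
\begin{equation}\label{eq:q}
q(W)\ge \text{the number of vertices of types $\mathsf T$ and $\mathsf L$ in } W ,
\end{equation}
which is read off the table, and we put $\sigma=n_{\mathsf T}+n_{\mathsf L}$.

\medskip\noindent\emph{Symmetry.} The pair $(-y,-x)$ consists of valid colorings and has the same $J$, $H$ and partners; since $-y=x$ on $J$, it has the same $w$. The numbers $\alpha_v$ and $\beta_v$ are exchanged, hence so are the types $\mathsf A,\mathsf B$ and the weights $p,q$. As $\kappa(U)=\kappa(W)$, Lemma~\ref{lem:criterion} shows that $U$ is improving for $(x,y)$ exactly when $W$ is improving for $(-y,-x)$. We may therefore assume $n_{\mathsf A}\ge n_{\mathsf B}$.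

\medskip
The graph $H$ is bipartite, with sides given by $x$, and the $+1$ side exceeds the $-1$ side by $w$. The degree sums of the two sides agree, so such an excess forces many vertices whose degree differs from any given value. Comparing with the values $2$ and $3$ yields the two counts below, which are the only places where \eqref{eq:w} enters.

\begin{lemma}\label{lem:count}
We have $\sigma\ge6$ and $n_{\mathsf A}+\tfrac12n_{\mathsf M}+n_{\mathsf L}\ge5$.
\end{lemma}

\begin{proof}
Each $H$-edge joins vertices of opposite $x$-colors, so $\sum_{v\in J}x(v)\deg_Hv=0$. Hence
\[
-2w=\sum_{v\in J}x(v)(\deg_Hv-2)=\sum_{v\text{ of type }\mathsf T}x(v)-\sum_{v\text{ of type }\mathsf L}x(v).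
\]
The right side is a sum of $\sigma$ terms $\pm1$, so $\sigma\ge2w\ge6$. Likewise, using $n_{\mathsf B}\le n_{\mathsf A}$,
\[
3w=\sum_{v\in J}x(v)(3-\deg_Hv)\le n_{\mathsf A}+n_{\mathsf B}+n_{\mathsf M}+2n_{\mathsf L}\le2\bigl(n_{\mathsf A}+\tfrac12n_{\mathsf M}+n_{\mathsf L}\bigr).
\]
The bracket is an integer that is at least $3w/2\ge 9/2$.
\end{proof}

\begin{lemma}\label{lem:connected}
The graph $H$ is connected.
\end{lemma}

\begin{proof}
Since $\sigma>0$, some component $C$ of $H$ contains a vertex of type $\mathsf T$ or $\mathsf L$, so $p(C)>0$ and $q(C)>0$. Suppose that $C'=J\setminus C$ is nonempty. As $p_v+q_v=2$ for every $v$, we have $q(C')>0$ or $p(C')>0$. Take $U=C$ in the first case and $U=C'$ in the second. Then $c(U)=0$, so $\kappa(U)\le0$, while $p(U)$ and $q(J\setminus U)$ are positive. Thus $U$ is improving, contrary to our assumption.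
\end{proof}

\section{A lightest path between terminals}\label{sec:path}

As in Section~\ref{sec:twenty}, we try $U=V(\Pi)$ for a path $\Pi$ in $H$. Compare, vertex by vertex, what $v$ adds to $p(U)$ with the most it can add to $\kappa(U)$. An interior $\mathsf T$-vertex adds $1$ to $p$ and has one $H$-edge off the path; an interior $\mathsf B$-vertex adds $0$ and has none. Both break even. At an end, where only one $H$-edge is on the path, an $\mathsf A$-vertex adds $2$ against $1$, an $\mathsf L$-vertex adds $1$ against $0$, and an $\mathsf M$-vertex whose partner is off the path adds $1$ against $1-1=0$. Each gains one unit, whereas an end of type $\mathsf T$ ($1$ against $2$) or $\mathsf B$ ($0$ against $1$) may lose one. This singles out the admissible ends, and it is the reason for arranging $n_{\mathsf A}\ge n_{\mathsf B}$. The difficulty is the second inequality $\kappa(U)<q(W)$: every $\mathsf T$-vertex on the path may raise $\kappa(U)$ and is lost for \eqref{eq:q}. So the path should contain as few $\mathsf T$-vertices as possible.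

Call the vertices of types $\mathsf A,\mathsf M,\mathsf L$ \emph{terminals}, and call a pair of distinct terminals \emph{admissible} if they are not partners. Let $\Sigma$ consist of all vertices of types $\mathsf A$ and $\mathsf L$ and of one vertex from each pair of partners. Any two elements of $\Sigma$ form an admissible pair, and $|\Sigma|\ge5$ by Lemma~\ref{lem:count}. The \emph{weight} of a walk in $H$ is the number of distinct $\mathsf T$-vertices on it. By Lemma~\ref{lem:connected} every admissible pair is joined by a path in $H$; let $r$ be the least weight of a path joining an admissible pair. A walk between two vertices contains a path between them on a subset of its vertices, so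
\begin{equation}\label{eq:r}
\text{every walk in $H$ joining an admissible pair has weight at least } r .
\end{equation}

\begin{lemma}\label{lem:claim}
We have $\sigma\ge2r+3$.
\end{lemma}

We prove this in Section~\ref{sec:packing} and first show that it finishes the argument.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Among the paths of weight $r$ joining an admissible pair let $\Pi$ be a shortest one, with ends $s\neq s'$. No interior vertex $t$ of $\Pi$ is a terminal. Indeed, $t$ has at most one partner, so it forms an admissible pair with $s$ or with $s'$, and the corresponding subpath of $\Pi$ would be shorter and of weight at most $r$, hence exactly $r$. So the interior of $\Pi$ consists of $r$ vertices of type $\mathsf T$ and some vertices of type $\mathsf B$.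

Let $U=V(\Pi)$, $W=J\setminus U$, and let $A,M,\Lambda$ be the numbers of ends of $\Pi$ of types $\mathsf A,\mathsf M,\mathsf L$, so that $A+M+\Lambda=2$. At most one $H$-edge goes to $W$ from each interior $\mathsf T$-vertex and from each end of type $\mathsf A$ or $\mathsf M$, and none from an interior $\mathsf B$-vertex or an end of type $\mathsf L$. So $c(U)\le r+A+M$. The only $\mathsf M$-vertices in $U$ are ends, and the partner of such an end lies in $W$: it is not the other end because the pair is admissible, and it is not interior because it is a terminal. So $\mu(U)=M$ and $\kappa(U)\le r+A$. On the other hand,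
\[
p(U)=r+2A+M+\Lambda=r+A+2>\kappa(U),
\]
and by \eqref{eq:q}, Lemma~\ref{lem:claim} and $A+\Lambda\le2$,
\[
q(W)\ge\sigma-r-\Lambda\ge r+3-\Lambda\ge r+A+1>\kappa(U).
\]
By Lemma~\ref{lem:criterion} the set $U$ is improving, a contradiction.
\end{proof}

\begin{remark}\label{rem:petersen}
Proposition~\ref{prop:key} fails when $d(x)-d(y)=4$, and one sees where. In the Petersen graph take $x=x_4$ and $y=-x_5$, with imbalances $2$ and $-2$. Then $J=\{45,12,13,23\}$ and $w=2$, and $H$ is a star whose center $45$ has type $\mathsf T$ and whose three leaves have type $\mathsf L$. Here $\sigma=4$ and $r=1$, so Lemma~\ref{lem:claim} fails by one. For the path $U=\{12,45,13\}$ we get $\kappa(U)=1<3=p(U)$, but $q(W)=1$. No set is improving: $p_v=q_v=1$ on $J$, $\mu(U)=0$, and every cut of the star satisfies $c(U)\ge\min(|U|,|W|)$.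
\end{remark}

\section{Packing balls around terminals}\label{sec:packing}

It remains to prove Lemma~\ref{lem:claim}. If $r\le1$, then $2r+3\le5<\sigma$ by Lemma~\ref{lem:count}. So let $r\ge2$ and $h=\lfloor r/2\rfloor$; then $h\ge1$, $r\ge h+1$ and $2h\le r\le 2h+1$. When $r$ is large the elements of $\Sigma$ are far apart in terms of weight, so balls of radius $h$ around them are disjoint, and each ball contributes to $\sigma$. For $s\in\Sigma$ let $B(s)$ be the set of $\mathsf T$-vertices $v$ that are joined to $s$ by a walk in $H$ of weight at most $h$ (the vertex $v$ is counted in the weight).

\begin{lemma}\label{lem:disjoint}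
The sets $B(s)$, $s\in\Sigma$, are pairwise disjoint.
\end{lemma}

\begin{proof}
If $v\in B(s)\cap B(s')$ with $s\ne s'$, concatenate the two walks. The vertex $v$ lies on both, so the resulting walk from $s$ to $s'$ has weight at most $2h-1<r$, contradicting \eqref{eq:r}.
\end{proof}

Following a path out of $s$ shows at once that $|B(s)|\ge h$. This is not enough: for $r=3$ it gives $5h=5$, and we need $9$. One more vertex per ball is required. A terminal of type $\mathsf L$ is itself counted by $\sigma$. A terminal of type $\mathsf A$ or $\mathsf M$ has degree $2$ in $H$, and the extra vertex is found by leaving it in the second direction.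

\begin{lemma}\label{lem:ball}
Let $s\in\Sigma$. If $s$ has type $\mathsf L$, then $|B(s)|\ge h$. If $s$ has type $\mathsf A$ or $\mathsf M$, then $|B(s)|\ge h+1$.
\end{lemma}

\begin{proof}
Let $P$ be a path in $H$ from $s$ to another element of $\Sigma$. By \eqref{eq:r} it contains at least $r\ge h+1$ vertices of type $\mathsf T$; call them $v_1,v_2,\dots$ in order from $s$. The initial segments of $P$ show that $v_1,\dots,v_h\in B(s)$. This settles type $\mathsf L$.

Let $s$ have type $\mathsf A$ or $\mathsf M$. Let $Z$ be the component of $s$ in the subgraph of $H$ induced by the vertices of degree $2$. It is a path or a cycle, where two parallel edges count as a cycle. A cycle would be a whole component of $H$, which is impossible because $H$ is connected and contains $v_1$. So $Z$ is a path, possibly the single vertex $s$, and exactly two $H$-edges leave it, one in each direction from $s$. They lead to vertices whose degree is not $2$, that is, of type $\mathsf T$ or $\mathsf L$. An $\mathsf L$-vertex is excluded: it has no partner, so it would form with $s$ an admissible pair joined by a path of weight $0<r$. Hence both edges lead to $\mathsf T$-vertices. The path $P$ starts in $Z$, which contains no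 $\mathsf T$-vertex, so it leaves $Z$ through one of the two edges, and that edge leads to $v_1$. Let $u$ be the $\mathsf T$-vertex at the end of the other edge. The walk from $s$ along $Z$ to $u$ has weight $1\le h$, so $u\in B(s)$. There are three cases.

If $u\notin\{v_1,\dots,v_h\}$, then $B(s)$ contains the $h+1$ vertices $v_1,\dots,v_h,u$.

If $u=v_j$ with $2\le j\le h$, then $u$ provides a shortcut. Walk from $s$ along $Z$ to $v_j$ and then along $P$ to $v_{h+1}$. The $\mathsf T$-vertices met are $v_j,\dots,v_{h+1}$, which are $h+2-j\le h$ in number. So $B(s)$ contains $v_1,\dots,v_{h+1}$.

If $u=v_1$, let $X=V(Z)\cup\{v_1\}$. Both edges leaving $Z$ end at $v_1$, which has only one further $H$-edge, so $\kappa(X)\le c(X)\le1$. Moreover $p(X)\ge p_{v_1}+p_s\ge2$. Since $X$ contains one $\mathsf T$-vertex and no $\mathsf L$-vertex, \eqref{eq:q} and Lemma~\ref{lem:count} give $q(J\setminus X)\ge\sigma-1\ge5$. By Lemma~\ref{lem:criterion} the set $X$ is improving, so this case does not occur.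
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:claim}]
The case $r\le1$ was settled above; let $r\ge2$. By Lemma~\ref{lem:disjoint}, $n_{\mathsf T}\ge\sum_{s\in\Sigma}|B(s)|$, and $n_{\mathsf L}$ is the number of elements of $\Sigma$ of type $\mathsf L$. By Lemma~\ref{lem:ball} each $s\in\Sigma$ therefore contributes at least $h+1$ to $n_{\mathsf T}+n_{\mathsf L}$. With $|\Sigma|\ge5$ and $h+1\ge(r+1)/2$,
\[
\sigma\ge5(h+1)\ge\tfrac52(r+1)=2r+3+\tfrac12(r-1)\ge2r+3 .
\]
\end{proof}

The fifth element of $\Sigma$ is needed for this count: for odd $r$, four balls give only $4(h+1)=2r+2$. With Lemma~\ref{lem:claim} the proof of Proposition~\ref{prop:key} is complete, and with it the proofs of Theorems~\ref{thm:gap} and~\ref{thm:main}.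

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Sparse $K$-Chromatic Subgraph},
\texttt{http://www.ens-lyon.fr/\allowbreak LIP/\allowbreak MC2/\allowbreak STINT/\allowbreak data/\allowbreak uploads/\allowbreak stint-janvier-2016-problems.pdf}

\end{thebibliography}
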